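# Log-convexity of eigenfunctions of the $k$-Hessian operator

## 1. A tempting guess, tested on the ball, on $k=n$ and on $n=2$

Let $n\ge 2$ and $k\in\{1,\dots,n\}$. For a symmetric $n\times n$ matrix $A$ with eigenvalues $\lambda_1,\dots,\lambda_n$ put
$$S_k(A)=\sigma_k(\lambda_1,\dots,\lambda_n)=\sum_{1\le i_1<\dots<i_k\le n}\lambda_{i_1}\cdots\lambda_{i_k},\qquad S_0=1 .$$

**Definition 1.** The operator $u\mapsto S_k(D^2u)$ on $C^2$ functions is the *$k$-Hessian operator*. A function $u\in C^2(\Omega)$ is *$k$-convex* if $S_j(D^2u)\ge0$ in $\Omega$ for $j=1,\dots,k$.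

Thus $S_1(D^2u)=\Delta u$ and $S_n(D^2u)=\det D^2u$. Example: $u=\frac12(3x_1^2+3x_2^2-x_3^2)$ on $\mathbb R^3$ has $S_1=5$, $S_2=9-6=3$, $S_3=-9$. It is $2$-convex and not convex.

Let $\Omega\subset\mathbb R^n$ be a bounded domain (connected, open) with smooth boundary, and let $\kappa_1,\dots,\kappa_{n-1}$ be the principal curvatures of $\partial\Omega$ with respect to the inner normal, so that they are positive for a ball.

**Definition 2.** $\Omega$ is *$(k-1)$-strictly convex* if $\sigma_j(\kappa_1,\dots,\kappa_{n-1})>0$ on $\partial\Omega$ for $j=1,\dots,k-1$. It is *strictly convex* if all $\kappa_i>0$; then it is $(k-1)$-strictly convex for every $k$.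

Example: a solid torus of revolution in $\mathbb R^3$ with radii $R>r$ has curvatures $\frac1r$ and $\frac{\cos\theta}{R+r\cos\theta}$. Their sum is smallest at $\theta=\pi$, where it equals $\frac1r-\frac1{R-r}$. So for $R>2r$ the torus is $1$-strictly convex, though it is not convex.

The eigenvalue problem is
$$S_k(D^2u)=\lambda(-u)^k\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega. \tag{1}$$
We take the following as known. If $\Omega$ is $(k-1)$-strictly convex, there is a positive constant $\lambda_k(\Omega)$, depending only on $n,k,\Omega$, such that for $\lambda=\lambda_k(\Omega)$ problem (1) has a negative $k$-convex solution $u\in C^\infty(\Omega)\cap C^{1,1}(\overline\Omega)$. The number $\lambda_k(\Omega)$ is the *eigenvalue*, and an *eigenfunction* is any negative $k$-convex solution $u\in C^\infty(\Omega)\cap C^{1,1}(\overline\Omega)$ with $\lambda=\lambda_k(\Omega)$.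

**Definition 3.** A negative function $u$ is *log-convex* if $-\log(-u)$ is convex, that is, if $\log(-u)$ is concave.

This is weaker than convexity. If $u<0$ is convex, then $-u$ is concave, and $\log(-u)$ is concave because $\log$ is increasing and concave. In the other direction, $u=-e^{-x^2}$ on $\mathbb R$ has $-\log(-u)=x^2$ convex, while $u''=(2-4x^2)e^{-x^2}$ changes sign.

The question, stated as open in "Hessian Equations, Quermassintegrals and Symmetrization", is whether for every $k\in\{2,\dots,n\}$ every eigenfunction on every bounded strictly convex domain with smooth boundary is log-convex. The natural guess is yes. Here is the evidence.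

**The Laplacian.** For $k=1$ log-convexity of the first eigenfunction is known (Brascamp–Lieb 1976).

**The case $k=n$.** If $S_j(D^2u)\ge0$ for all $j\le n$, then $\det(D^2u+tI)=\sum_{j=0}^n t^{n-j}S_j(D^2u)>0$ for all $t>0$, so $D^2u$ has no negative eigenvalue. Thus $u$ is convex, and hence log-convex. In formulas, with $f=-u$,
$$D^2(-\log f)=\frac{D^2u}{f}+\frac{Du\otimes Du}{f^2}\ge0 .\tag{2}$$

**The plane.** For $n=2$ the only values are $k=1$ and $k=2=n$, so the guess is right.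

**The ball.** It is known that eigenfunctions on balls are log-convex. Let us check it by hand for a radial eigenfunction with $k\ge2$. Let $f=-u=f(r)$, $v=-\log f$, $g=v'/r$ (smooth up to $r=0$, since $v$ is a smooth function of $r^2$). The matrix $\frac{D^2u}{f}=D^2v-Dv\otimes Dv$ has eigenvalue $v''-v'^2$ once and $v'/r=g$ with multiplicity $n-1$. With $v''=g+rg'$, equation (1) divided by $f^k$ reads
$$\tbinom{n-1}{k}g^k+\tbinom{n-1}{k-1}g^{k-1}(g+rg'-r^2g^2)=\lambda .$$
Since $\Delta f\le0$, we have $(r^{n-1}f')'\le0$, so $f'\le0$ and $g\ge0$. As $k\ge2$, $g=0$ at some $r$ would make the left side $0$; so $g>0$. Put $G=g^k$ and $G_0=\lambda/\binom nk$. Using $\binom{n-1}{k}+\binom{n-1}{k-1}=\binom nk$ and $\binom{n-1}{k-1}=\frac kn\binom nk$ we get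
$$rG'=n(\Phi-G),\qquad \Phi=G_0+\tfrac kn r^2G^{1+1/k},\qquad\text{i.e. } (r^nG)'=nr^{n-1}\Phi .\tag{3}$$
So $G(r)=r^{-n}\int_0^r ns^{n-1}\Phi(s)\,ds$ is a weighted average of $\Phi$ over $[0,r]$. Near $0$, $\Phi=G_0+\frac kn G_0^{1+1/k}r^2+o(r^2)$, so $G=G_0+\frac{k}{n}G_0^{1+1/k}\frac{n}{n+2}r^2+o(r^2)$, and $rG'=n(\Phi-G)>0$ for small $r>0$. If $r_0$ were the first positive zero of $G'$, then $G$ would be increasing on $[0,r_0]$, hence $\Phi$ strictly increasing, so its average satisfies $G(r_0)<\Phi(r_0)$ and $G'(r_0)>0$, a contradiction. So $g$ is increasing, both eigenvalues $v''=g+rg'$ and $g$ of $D^2v$ are positive, and $v$ is convex.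

All tests agree with the guess. Nevertheless it is false, and in a precise range of $k$.

**Theorem 1.** Let $n\ge4$ and $3\le k\le n-1$. There is a bounded strictly convex domain $\Omega\subset\mathbb R^n$ with smooth boundary (all $\kappa_i>0$) such that no eigenfunction of the $k$-Hessian operator on $\Omega$ is log-convex.

**Theorem 2.** Let $n\ge2$ and $k=2$ or $k=n$. On every bounded strictly convex domain with smooth boundary (all $\kappa_i>0$) every eigenfunction of the $k$-Hessian operator is log-convex.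

**Corollary.** For given $(n,k)$, log-convexity holds on all smooth bounded strictly convex domains if and only if $k\in\{1,2,n\}$. (Combine Theorems 1 and 2 with the known case $k=1$.)

In particular the statement in the question is disproved; the smallest case is $n=4$, $k=3$. The case $k=n$ of Theorem 2 is (2).

## 2. The cone $\Gamma_k$ and the equation for $v=-\log f$

Let $\Gamma_k=\{A:\ S_j(A)>0,\ 1\le j\le k\}$, and use the same symbol for vectors of eigenvalues. Example: $(3,3,-1)\in\Gamma_2\setminus\Gamma_3$. We use two standard facts (Gårding 1959; Caffarelli–Nirenberg–Spruck, Acta Math. 1985).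

**(F1)** $\Gamma_k$ is an open convex cone. If $A\in\Gamma_k$ and $P\ge0$, then $A+P\in\Gamma_k$ and $S_k(A+P)\ge S_k(A)$. The matrix $(\partial S_k/\partial A_{ij})$ is positive definite on $\Gamma_k$.

**(F2)** If $\theta\in\Gamma_k$, deleting one entry gives a vector in $\Gamma_{k-1}$. Deleting $k-1$ entries one after the other, we see that any $n-k+1$ entries of $\theta\in\Gamma_k\subset\mathbb R^n$ have positive sum. By Ky Fan's theorem the trace of $A$ on a $d$-dimensional subspace is at least the sum of its $d$ smallest eigenvalues. So if $A\in\Gamma_k$, the trace of $A$ on every $(n-k+1)$-dimensional subspace is positive.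

From now on $u$ is an eigenfunction, $f=-u>0$, $\lambda=\lambda_k(\Omega)$. For a positive $C^2$ function $h$ and $v=-\log h$ put
$$\mathcal M[h]:=\frac{D^2(-h)}{h}=D^2v-Dv\otimes Dv .\tag{4}$$

**Lemma 1.** In $\Omega$, $D^2u\in\Gamma_k$. Hence $\mathcal M[f]\in\Gamma_k$ and $S_k(\mathcal M[f])=\lambda$.

*Proof.* Let $A=D^2u$ at a point: $S_j(A)\ge0$ for $j\le k$ and $S_k(A)=\lambda f^k>0$. For $\varepsilon>0$, $S_j(A+\varepsilon I)=\sum_{i=0}^j\binom{n-i}{j-i}\varepsilon^{j-i}S_i(A)>0$, so $A+\varepsilon I\in\Gamma_k$. Maclaurin's inequality gives $\big(S_j/\binom nj\big)^{1/j}\ge\big(S_k/\binom nk\big)^{1/k}$ at $A+\varepsilon I$, and $\varepsilon\to0$ gives $S_j(A)>0$ for $j\le k$. The rest follows from $\mathcal M[f]=D^2u/f$. $\square$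

**Lemma 2 (comparison).** If $h_1/h_2$ has a local maximum at $x_0$, then $\mathcal M[h_1]\ge\mathcal M[h_2]$ at $x_0$.

*Proof.* With $v_i=-\log h_i$, $v_1-v_2$ has a local minimum at $x_0$: so $Dv_1=Dv_2$ and $D^2v_1\ge D^2v_2$ there. $\square$

**Lemma 3 (monotonicity).** If $B$ is a ball with $\overline B\subset\Omega$, then $\lambda_k(\Omega)\le\lambda_k(B)$.

*Proof.* Let $f_B,f_\Omega$ be minus eigenfunctions. The quotient $f_B/f_\Omega$ is continuous on $\overline B$, positive in $B$, zero on $\partial B$, so it has an interior maximum. There Lemma 2 and (F1) give $\lambda_k(B)=S_k(\mathcal M[f_B])\ge S_k(\mathcal M[f_\Omega])=\lambda_k(\Omega)$. $\square$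

**Lemma 4 (superharmonicity).** (i) $f$ is superharmonic in $\Omega$, and so is its restriction to every $(n-k+1)$-dimensional affine plane. (ii) If $f\ge\delta$ on $B_r(Y)\subset\Omega$, $|Y'-Y|\le r$ and $B_{4r}(Y')\subset\Omega$, then $f\ge3^{-n}\delta$ on $B_r(Y')$.

*Proof.* (i) is (F2) for $D^2u=-D^2f\in\Gamma_k\subset\Gamma_1$. (ii) For $X\in B_r(Y')$ we have $|X-Y|<2r$, so $B_r(Y)\subset B_{3r}(X)\subset B_{4r}(Y')\subset\Omega$. The mean value inequality for the positive superharmonic function $f$ gives $f(X)\ge|B_{3r}|^{-1}\int_{B_r(Y)}f\ge3^{-n}\delta$. $\square$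

## 3. The convex envelope of $v$, and a set that is not convex for $k=3$

A standard way to prove that $v=-\log f$ is convex is to compare it with its convex envelope $v^{**}\le v$. At a point $x$ the envelope has the form $v^{**}(x)=\sum\lambda_iv(x_i)$ with $x=\sum\lambda_ix_i$, and we shall see in Section 10 that all $Dv(x_i)$ equal one vector $p$ and that, when the Hessians $A_i=D^2v(x_i)$ are positive definite, $D^2v^{**}(x)\le\big(\sum\lambda_iA_i^{-1}\big)^{-1}$. So the inverse Hessians get averaged, with the gradient frozen. If we could conclude that $D^2v^{**}-pp^T$ is on the side "$\notin\Gamma_k$ or $S_k\le\lambda$", a maximum principle would force $v=v^{**}$. What is needed is that, for fixed $p$ and $\lambda'>0$, the set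
$$\mathcal C_k(p,\lambda')=\{B>0:\ B^{-1}-pp^T\notin\Gamma_k\ \text{ or }\ S_k(B^{-1}-pp^T)\le\lambda'\}\tag{5}$$
is convex.

**Example 1 ($\mathcal C_3$ is not convex for $n=4$).** Let $\lambda'=\frac1{1048}$, $\kappa=\frac{49}{1048}$, $p=(\sqrt{1+\kappa},0,0,0)$ and $B=\operatorname{diag}(1,b_1,b_2,b_3)$. Then $B^{-1}-pp^T=\operatorname{diag}(-\kappa,\frac1{b_1},\frac1{b_2},\frac1{b_3})$ and
$$S_3(B^{-1}-pp^T)=\frac{1-\kappa(b_1+b_2+b_3)}{b_1b_2b_3}.$$
For $b=(3,3,13)$ this is $\frac{1}{117}\cdot\frac{1048-931}{1048}=\frac1{1048}=\lambda'$. For $b=(1,1,19)$ it is $\frac1{19}\cdot\frac{1048-1029}{1048}=\lambda'$. Both matrices are in $\mathcal C_3(p,\lambda')$. At the midpoint $b=(2,2,16)$ it is $\frac{1}{64}\cdot\frac{1048-980}{1048}=\frac{68}{64}\lambda'>\lambda'$, and $S_1=\frac{17}{16}-\kappa>0$, $S_2=\frac5{16}-\frac{17}{16}\kappa>0$ since $\kappa<\frac1{20}$. So the midpoint is not in $\mathcal C_3(p,\lambda')$.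

For $k=2$, $n=3$, the same diagonal family gives the condition $\kappa(b_1+b_2)+\lambda'b_1b_2\ge1$, that is, $(b_1+\frac\kappa{\lambda'})(b_2+\frac\kappa{\lambda'})\ge\frac1{\lambda'}+\frac{\kappa^2}{\lambda'^2}$. This is the region above a hyperbola, which is convex.

So for $k=3$ the envelope method stops at the convexity of (5). This alone disproves nothing, but it is a hint. If near a point $f$ looks like $\prod\cos^{\alpha_i}(\gamma y_i/\alpha_i)$ in the transverse variables, then at $y=0$ the second derivatives of $-\log f$ are $\gamma^2/\alpha_i$, so $b_i=\alpha_i/\gamma^2$, while the half-widths of the region of positivity are $\frac{\pi\alpha_i}{2\gamma}$. For fixed $\gamma$, $b_i$ is proportional to a half-width. The bad segment from $(3,3,13)$ to $(1,1,19)$ describes a tube in which two thin directions get thinner while one wide direction gets wider, so let us study such tubes.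

## 4. Two decay rates in a long tube

Fix $3\le k\le n-1$ and $e:=n-k-1\ge0$. Use coordinates
$$(x,y,z,t)\in\mathbb R\times\mathbb R\times\mathbb R^{k-1}\times\mathbb R^e,\qquad y_1=y,\quad (y_2,\dots,y_k)=z ;$$
if $e=0$ there is no $t$. Consider a long tube along the $x$ axis with half-width $\ell$ in $y$, half-width $\rho$ in each $z_i$, and very wide in $t$. Two estimates on the decay of $f$ along the axis will be made precise.

*From below.* The plane $\{z=0\}$ has dimension $2+e=n-k+1$, so $f$ is superharmonic on it (Lemma 4). For comparison, $e^{-\pi x/(2\ell)}\cos\frac{\pi y}{2\ell}$ is harmonic. So $f$ should decay at rate at most about $\frac{\pi}{2\ell}$, whatever the thickness in $z$.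

*From above.* Barriers of the form in Lemma 5 below show decay at rate at least about $\frac\pi{2(\ell+(k-1)\rho)}$, provided the right side $\lambda f^k$ is negligible.

When $\rho$ is tiny the two rates nearly agree. Now let $\ell$ increase slowly along the tube: the decay rate decreases. But if $f$ is log-concave, so is its maximum over slices, and then the decay rate can only increase. The proof makes this contradiction quantitative. The point to watch is that $\lambda$ must be negligible in the thin part while the change in the rates is not lost.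

**Lemma 5 (barriers).** Let $\alpha_1,\dots,\alpha_k>0$, $\mu:=1-\sum\alpha_i>0$, $\gamma>0$, $0\le q\le\gamma$, $x_m\in\mathbb R$ and
$$h=\cosh(q(x-x_m))\prod_{i=1}^k\cos^{\alpha_i}\!\Big(\frac{\gamma y_i}{\alpha_i}\Big)\qquad\text{on } |y_i|<\frac{\pi\alpha_i}{2\gamma}$$
(independent of $t$). Then $\mathcal M[h]\in\Gamma_k$ and $S_k(\mathcal M[h])\ge\mu\,\gamma^{2k}/\prod\alpha_i$.

*Proof.* **Step 1: compute $\mathcal M[h]$.** With $v=-\log h$,
$$p_i:=v_{y_i}=\gamma\tan\frac{\gamma y_i}{\alpha_i},\quad A_i:=v_{y_iy_i}=\frac{\gamma^2+p_i^2}{\alpha_i},\quad \xi:=v_x=-q\tanh(q(x-x_m)),\quad v_{xx}=\xi^2-q^2 .$$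
The nonzero block of $\mathcal M[h]=D^2v-Dv\otimes Dv$ is the $(k+1)\times(k+1)$ matrix
$$\operatorname{diag}(\xi^2-q^2,A_1,\dots,A_k)-ww^T,\qquad w=(\xi,p_1,\dots,p_k).$$

**Step 2: bound $S_k$ from below.** It is the sum of the principal $k$-minors. Use $\det(D-ww^T)=\det D-\sum_lw_l^2\prod_{m\ne l}D_m$ for diagonal $D$. The minor omitting $x$ is $\prod A_i\,(1-\sum p_i^2/A_i)$. The minor omitting $y_j$ is
$$\prod_{i\ne j}A_i\,\big[(\xi^2-q^2)\kappa_j-\xi^2\big],\qquad \kappa_j=1-\sum_{i\ne j}\frac{p_i^2}{A_i}.$$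
Since $p_i^2/A_i=\alpha_ip_i^2/(p_i^2+\gamma^2)\le\alpha_i$ and $\sum\alpha_i<1$, we have $\kappa_j\in(0,1]$. As $\xi^2\le q^2$, $(q^2-\xi^2)\kappa_j+\xi^2\le q^2$, so this minor is $\ge-q^2\prod_{i\ne j}A_i$. Summing and using $q\le\gamma$,
$$S_k(\mathcal M[h])\ge\prod A_i\Big(1-\sum_i\frac{p_i^2+q^2}{A_i}\Big)=\prod A_i\Big(1-\sum_i\alpha_i\frac{p_i^2+q^2}{p_i^2+\gamma^2}\Big)\ge\mu\prod A_i\ge\frac{\mu\gamma^{2k}}{\prod\alpha_i}>0 .$$

**Step 3: membership in $\Gamma_k$.** The $y$-block $\operatorname{diag}(A_i)-pp^T$ is positive definite because $\sum p_i^2/A_i<1$. By interlacing, the $(k+1)\times(k+1)$ block has at least $k$ positive eigenvalues $\theta_1,\dots,\theta_k$; let $\theta_{k+1}$ be the last one. If $\theta_{k+1}\ge0$, then $\sigma_j>0$ for $j\le k$. If $\theta_{k+1}<0$, let $E_j=\sigma_j(\theta_1,\dots,\theta_k)$. Step 2 says $E_k-|\theta_{k+1}|E_{k-1}>0$, so $|\theta_{k+1}|<E_k/E_{k-1}\le E_j/E_{j-1}$ for $j\le k$ by Newton's inequalities,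 and $\sigma_j=E_j-|\theta_{k+1}|E_{j-1}>0$. The zero eigenvalues from the $t$ directions do not change $\sigma_j$. $\square$

**Lemma 6.** Let $G\subset\Omega$ be open and nonempty, $h$ smooth and positive near $\overline G$, with $\mathcal M[h]\in\Gamma_k$ and $S_k(\mathcal M[h])>\lambda$ in $G$. Then $\max_{\overline G}f/h$ is attained only on $\partial G\cap\Omega$.

*Proof.* $f/h$ is positive in $G$ and vanishes on $\overline G\cap\partial\Omega$. At a maximum point in $G$, Lemma 2 and (F1) would give $\lambda=S_k(\mathcal M[f])\ge S_k(\mathcal M[h])>\lambda$. $\square$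

## 5. The tapering tube $T_L$ and its parameters

Let $\Lambda_0$ be $\lambda_k$ of a ball of radius $\frac18$ in $\mathbb R^n$. For $\tau\in(0,1)$ put
$$s_1=1-\tau,\quad s_2=1-\tau+\tfrac\tau{4k},\quad s_3=1-\tfrac\tau{8k},\quad s_4=1-\tfrac\tau{16k},\quad s_5=1-\tfrac\tau{32k},$$
so $s_1<\dots<s_5$, and
$$\mu=\frac\tau{8(k+1)},\qquad q=\frac{\pi(1-\mu)}{2(k+1-\tau/2)},\qquad \ell_2=k+1-\frac\tau4 .$$

**Step 1: choose $\tau$, so that $\lambda$ will be negligible.** Fix $\tau$ so small that $2(k-1)\tau\le1$ and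
$$\frac{\tau}{8(k+1)}\,(2(k+1))^{-2k}>\Lambda_0(2\tau)^{k-1},\qquad \tfrac12\,(2(k+3))^{-2k}>\Lambda_0(2\tau)^{k-1}.\tag{6}$$
In the first condition a multiple of $\tau$ must beat a multiple of $\tau^{k-1}$. This is possible because $k-1\ge2$. For $k=2$ both sides are linear in $\tau$ and shrinking $\tau$ gains nothing: this is where the hypothesis $k\ge3$ enters.

**Step 2: the early rate $q$ exceeds the late rate.** We claim $q>\frac{\pi}{2\ell_2}$. This means $(1-\mu)(k+1-\frac\tau4)>k+1-\frac\tau2$, i.e. $\frac\tau4>\mu(k+1-\frac\tau4)$, which holds since $\mu(k+1)=\frac\tau8$. Hence we can fix $H\ge2$ so large that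
$$a:=\frac\pi2\sqrt{\frac1{\ell_2^2}+\frac e{(H/2)^2}}<q .\tag{7}$$

**Step 3: the polytope.** For large $L$ let $X_j=s_jL$ and
$$T_L=\{0<x<L,\ |y|<1+kx/L,\ |z_i|<1-x/L,\ |t_j|<H\}.$$
This is a bounded open convex polytope. The half-widths satisfy $\ell+(k-1)\rho=k+x/L$, slowly increasing. For $L$ large $T_L$ contains $\overline{B_{1/8}((1,0,0,0))}$ and
$$K'=\Big\{X_3-1\le x\le X_5+1,\ |y|\le\ell_2,\ |z_i|\le\tfrac{1-s_5}2,\ |t_j|\le\tfrac H2\Big\}.$$
Indeed $X_5+1<L$ for large $L$, and on $K'$ we have $1+kx/L\ge k+1-\frac\tau8-\frac kL>\ell_2$ and $1-x/L\ge1-s_5-\frac1L>\frac{1-s_5}2$ for large $L$.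

**Step 4: smoothing.** We want a smooth strictly convex $\Omega$ with $\overline{B_{1/8}((1,0,0,0))}\cup K'\subset\Omega\subset T_L$. Write $T_L=\{l_j<0,\ j\le N_0\}$ with affine $l_j$ and let $G_\Theta=\sum_je^{\Theta l_j}$, $\Omega=\Omega_L:=\{G_\Theta<1\}$. If $G_\Theta<1$, all $l_j<0$, so $\Omega\subset T_L$. On a compact subset of $T_L$ all $l_j\le-\delta<0$, so $G_\Theta\le N_0e^{-\Theta\delta}<1$ for large $\Theta$. This gives the other inclusion. Moreover $D^2G_\Theta=\Theta^2\sum e^{\Theta l_j}\nabla l_j\otimes\nabla l_j>0$, because the $\nabla l_j$ span $\mathbb R^n$ ($T_L$ is bounded). So $G_\Theta$ is strictly convex with minimum below $1$, hence $\nabla G_\Theta\ne0$ on $\{G_\Theta=1\}$, $\partial\Omega$ is smooth, and all principal curvatures are positive. $\Omega$ is bounded and convex.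

By Lemma 3, $\lambda:=\lambda_k(\Omega)\le\Lambda_0$. Let $u$ be any eigenfunction on $\Omega$, $f=-u$, and **suppose that $f$ is log-concave.** Constants $C,C_0,C_1,\dots$ and $c_0,c_1$ depend only on $n,k,\tau,H$, not on $L$. Let
$$m(x)=\max\{f(x,y,z,t):\ (x,y,z,t)\in\overline\Omega\}.$$
For $x\in[1,X_5]$ the point $(x,0,0,0)$ is in $\Omega$ by convexity, so $m(x)>0$ and the maximum is attained in $\Omega$. If $P,P'$ are maximum points in the slices $x,x'$, then $f((1-\theta)P+\theta P')\ge f(P)^{1-\theta}f(P')^\theta$. So $m$ is positive and log-concave on $[1,X_5]$.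

## 6. Early decay at rate at least $q$

**Step 1: $m(x)\le C_0m(X_1)$ for $x\ge X_1$.** This keeps the tube beyond $X_1$ under control. Let $G_0=\Omega\cap\{x>X_1\}$. On $\overline{G_0}$, $|y|\le k+1$ and $|z_i|\le1-s_1=\tau$. Use Lemma 5 with $q$ replaced by $0$ and
$$\gamma=\frac\pi{4(k+2+2(k-1)\tau)}\ge\frac1{2(k+3)},\qquad \alpha_1=\frac{2\gamma}\pi(k+2),\qquad \alpha_i=\frac{2\gamma}\pi\,2\tau\le2\tau\quad(i\ge2).$$
Then $\sum\alpha_i=\frac12$, so $\alpha_1<1$, and $h$ is defined for $|y|<k+2$, $|z_i|<2\tau$. By (6),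
$$S_k(\mathcal M[h])\ge\frac{\frac12\gamma^{2k}}{\prod\alpha_i}\ge\frac{\frac12(2(k+3))^{-2k}}{(2\tau)^{k-1}}>\Lambda_0\ge\lambda .$$
On $\overline{G_0}$ the arguments of the cosines are at most $\frac\pi2\cdot\frac{k+1}{k+2}$ and $\frac\pi4$ in absolute value, so $c_0\le h\le1$ there. By Lemma 6 the maximum of $f/h$ is attained on $\{x=X_1\}$, so $f\le m(X_1)/c_0$ on $G_0$. Put $C_0=1/c_0\ge1$.

**Step 2: strong decay from $X_1$ to the middle of $[X_1,X_2]$.** Let $X_m=\frac{X_1+X_2}2$, $W=\frac{X_2-X_1}2=\frac{\tau L}{8k}$, $G_1=\Omega\cap\{X_1<x<X_2\}$. On $\overline{G_1}$,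
$$|y|\le1+ks_2=k+1-k\tau+\tfrac\tau4,\qquad |z_i|\le\tau .$$
Let $\hat\ell=1+ks_2+\frac\tau8$ and $\hat\rho=\tau+\frac\tau{8(k-1)}\le2\tau$. Then
$$\hat\ell+(k-1)\hat\rho=k+1-k\tau+\tfrac\tau4+\tfrac\tau8+(k-1)\tau+\tfrac\tau8=k+1-\tfrac\tau2 .$$
Use Lemma 5 with $\gamma=q$, $x_m=X_m$, $\alpha_1=\frac{2q}\pi\hat\ell$, $\alpha_i=\frac{2q}\pi\hat\rho$ $(i\ge2)$. By definition of $q$, $\sum\alpha_i=\frac{2q}\pi(k+1-\frac\tau2)=1-\mu$. Also $\alpha_1<1$, and $\frac{2q}\pi<1$ gives $\alpha_i\le2\tau$ for $i\ge2$; and $q\ge\frac{\pi(1-\mu)}{2(k+1)}>\frac1{2(k+1)}$. By (6),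
$$S_k(\mathcal M[h])\ge\frac{\mu q^{2k}}{\prod\alpha_i}\ge\frac{\tau}{8(k+1)}\cdot\frac{(2(k+1))^{-2k}}{(2\tau)^{k-1}}>\Lambda_0\ge\lambda .$$
The function $h$ is defined for $|y|<\hat\ell$, $|z_i|<\hat\rho$. Since $1+ks_2<\hat\ell$ and $\tau<\hat\rho$ with ratios depending only on $k,\tau$, on $\overline{G_1}$ we have $c_1\cosh(q(x-X_m))\le h\le\cosh(q(x-X_m))$ with $c_1=c_1(k,\tau)>0$. By Lemma 6 the maximum of $f/h$ lies on $\{x=X_1\}$ or $\{x=X_2\}$. As $h\le1$ on $\{x=X_m\}$, Step 1 gives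
$$m(X_m)\le\frac{\max(m(X_1),m(X_2))}{c_1\cosh(qW)}\le C_1e^{-qW}m(X_1).$$

**Step 3: log-concavity carries the rate forward.** Since $\log m$ is concave and $X_1<X_m<X_3<X_4$, its slope over $[X_3,X_4]$ is at most that over $[X_1,X_m]$, whose length is $W$. Hence
$$\log m(X_4)-\log m(X_3)\le-(X_4-X_3)\Big(q-\frac CW\Big).\tag{8}$$

## 7. Late decay at rate at most $a$, up to a small loss

Green's formula controls an integral of $f$ over the slice of the plane $\{z=0\}$. The difficulty is that the maximum $m(X_3)$ may be attained at a point $P$ very near $\partial\Omega$, so that $m(X_3)$ and this integral need not be comparable. The remedy is to move from $P$ a small fraction $\eta$ of the way to an interior point, and to use log-concavity to bound the loss by $e^{-C\eta L}$.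

Let $8r_1=\frac{1-s_5}2\le1$. For $x\in[X_3,X_5]$ we have $B_{8r_1}((x,0,0,0))\subset K'\subset\Omega$ (recall $\ell_2\ge1$, $H/2\ge1$). Let $Q_0=(X_5,0,0,0)$, let $P\in\Omega$ have $x$-coordinate $X_3$ and $f(P)=m(X_3)$, and let $\varepsilon_0=\inf_{B_{r_1}(Q_0)}f>0$. For $\eta\in(0,\frac12]$ let $P_\eta=(1-\eta)P+\eta Q_0$.

**Step 1: log-concavity near $P_\eta$.** Every point of $B_{\eta r_1}(P_\eta)$ is $(1-\eta)P+\eta Q'$ with $Q'\in B_{r_1}(Q_0)$. So
$$f\ge m(X_3)^{1-\eta}\varepsilon_0^\eta\quad\text{on }B_{\eta r_1}(P_\eta).\tag{9}$$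
In the same way, convexity of $\Omega$ gives $B_{8\theta r_1}((1-\theta)P+\theta Q_0)\subset\Omega$ for $\theta\in(0,1]$.

**Step 2: a crude bound $\varepsilon_0\ge e^{-2C_2L}m(X_3)$.** Take $\eta=\frac12$ in (9) and $r=\frac{r_1}2$. Iterate Lemma 4(ii) with centers along the segment from $P_{1/2}$ to $Q_0$, at distances at most $r$, and then from $Q_0$ to an arbitrary $Y\in B_{r_1}(Q_0)$. On the first leg the balls of radius $4r=2r_1$ lie in $\Omega$, since $8\theta r_1\ge4r_1$ for $\theta\ge\frac12$. On the second leg they lie in $B_{3r_1}(Q_0)\subset\Omega$. The number of steps is at most $CL$. So $\varepsilon_0\ge e^{-C_2L}m(X_3)^{1/2}\varepsilon_0^{1/2}$, and squaring after division by $\varepsilon_0^{1/2}$ gives the claim.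

**Step 3: a refined bound on the axis.** Insert Step 2 into (9): for $\eta\in(0,\frac12)$, $f\ge e^{-2C_2\eta L}m(X_3)$ on $B_{\eta r_1}(P_\eta)$. Let $X_3'=X_3+\eta(X_5-X_3)$ be the $x$-coordinate of $P_\eta$ and $A_\eta=(X_3',0,0,0)$. Since $B_{8\eta r_1}(P_\eta)$ and $B_{8r_1}(A_\eta)$ lie in the convex set $\Omega$, the $8\eta r_1$-neighborhood of the segment $[P_\eta,A_\eta]$ lies in $\Omega$. The segment lies in one slice, so its length is at most $C$. Iterating Lemma 4(ii) with $r=\eta r_1$, at most $\frac C{\eta r_1}+1$ times,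
$$f\ge c_\eta e^{-2C_2\eta L}m(X_3)\quad\text{on }B_{\eta r_1}(A_\eta),\qquad c_\eta>0\ \text{independent of }L.\tag{10}$$

**Step 4: a differential inequality on the plane $\{z=0\}$.** Let $H'=\frac H2$, $R=\{|y|<\ell_2,\ |t_j|<H'\}$,
$$\omega=\cos\frac{\pi y}{2\ell_2}\prod_{j}\cos\frac{\pi t_j}{2H'},\qquad J(x)=\int_Rf(x,y,0,t)\,\omega(y,t)\,dy\,dt,\quad x\in[X_3,X_5].$$
The integration set lies in $K'\subset\Omega$, where $f$ is smooth. The plane $\{z=0\}$ has dimension $n-k+1$, so $f_{xx}+\Delta_{y,t}f\le0$ on it. Here $\Delta\omega=-a^2\omega$ with $a$ from (7), $\omega=0$ and $\partial_\nu\omega\le0$ on $\partial R$ ($\nu$ the outer normal). Green's formula gives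
$$\int_R\omega\,\Delta_{y,t}f=\int_Rf\Delta\omega-\int_{\partial R}f\,\partial_\nu\omega\ge-a^2J .$$
Hence $J''\le-\int_R\omega\,\Delta_{y,t}f\le a^2J$, and $J>0$.

**Step 5: integrate it.** Let
$$S(x)=J(X_3')\,\frac{\sinh(a(X_5-x))}{\sinh(a(X_5-X_3'))},\qquad S''=a^2S .$$
Then $\psi=J-S$ satisfies $\psi''\le a^2\psi$, $\psi(X_3')=0$, $\psi(X_5)>0$. At a negative interior minimum we would have $0\le\psi''\le a^2\psi<0$. So $J\ge S$ on $[X_3',X_5]$. Since $s_5-s_3=\frac{3\tau}{32k}$, $s_4-s_3=\frac{2\tau}{32k}$ and $\eta<\frac12$, we have $X_3'<X_4$. For $0<\beta<\alpha$, $\frac{\sinh\beta}{\sinh\alpha}=e^{-(\alpha-\beta)}\frac{1-e^{-2\beta}}{1-e^{-2\alpha}}\ge e^{-(\alpha-\beta)}(1-e^{-2\beta})$. So for $L$ large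
$$J(X_4)\ge J(X_3')\,e^{-a(X_4-X_3')}\big(1-e^{-2a(X_5-X_4)}\big)\ge\tfrac12J(X_3')\,e^{-a(X_4-X_3)} .$$

**Step 6: return to $m$.** On $B_{\eta r_1}(A_\eta)\cap\{x=X_3',\,z=0\}$ the weight $\omega$ is bounded below by a positive constant, because there $|y|,|t_j|\le\eta r_1\le\frac1{16}$ and $\ell_2,H'\ge1$. So (10) gives $J(X_3')\ge c_\eta'e^{-2C_2\eta L}m(X_3)$. Trivially $J(X_4)\le Cm(X_4)$. Therefore
$$\log m(X_4)-\log m(X_3)\ge-a(X_4-X_3)-2C_2\eta L-C_\eta .\tag{11}$$

## 8. The two rates contradict each other: end of the proof of Theorem 1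

Comparing (8) and (11), with $X_4-X_3=(s_4-s_3)L$ and $W=\frac{\tau L}{8k}$,
$$(q-a)(s_4-s_3)L\le2C_2\eta L+C_\eta+\frac{C(X_4-X_3)}W .$$
The last term is bounded independently of $L$. By (7), $q-a>0$. First choose $\eta\in(0,\frac12)$ with $2C_2\eta<\frac12(q-a)(s_4-s_3)$, which is possible since $C_2$ does not depend on $\eta$ or $L$. Then for $L$ sufficiently large the inequality is false. The threshold depends only on $n,k,\tau,H,\eta$ and not on the chosen eigenfunction. Hence for $L$ large no eigenfunction on $\Omega_L$ is log-convex. This proves Theorem 1. $\blacksquare$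

## 9. For $k=2$ the set $\mathcal C_2(p,\lambda')$ is convex

We now prove Theorem 2. By (2) only $k=2$, $n\ge3$ remains. Section 3 showed the exact requirement: the convexity of (5). The plan is to move $B$ along a segment, differentiate $S_2(B^{-1}-pp^T)$ twice, and show that at critical points the second derivative is nonnegative. This reduces to a matrix inequality (Lemma 8), which in turn reduces to one inequality for numbers (Lemma 7).

**Lemma 7.** Let $N\ge2$, $d_i>0$, $\sum_{i=1}^Nd_i=1$, $E=\sum d_i^2$ (so $E<1$), $\sum d_iz_i=0$. Then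
$$(1+E)\sum d_iz_i^2-3\sum d_i^2z_i^2\ \ge\ \frac4{1-E}\Big(\sum d_i^2z_i\Big)^2 .$$

*Proof.* **Step 1: rewrite it as a Cauchy–Schwarz inequality.** Put $V=1+E\in(1,2)$, $u_i=V-3d_i$, $K_i=d_iu_i$. The left side is $\sum K_iz_i^2$. With $U=\sum K_iz_i$ and $\sum d_iz_i=0$ we have $U=-3\sum d_i^2z_i$. So we must show
$$\sum K_iz_i^2\ge\frac4{9(1-E)}U^2,\qquad\text{where }\sum K_i=V-3E=1-2E .\tag{12}$$

**Step 2: all $u_i>0$.** Cauchy–Schwarz gives $U^2\le(1-2E)\sum K_iz_i^2$, and $4(1-2E)\le9(1-E)$.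

**Step 3: one $u_i$ is negative; the others are positive.** Say $u_1<0$. Let $a=d_1$, $r=(\sum_{i\ge2}d_i^2)^{1/2}$, $t=a+r$. Then $t\le a+\sum_{i\ge2}d_i=1$, $a^2+r^2=V-1$ and $3a>V$. If $3r\ge V$, then $t>\frac23V$, and $V=1+a^2+r^2\ge1+\frac{t^2}2$ gives $3t>2+t^2$, i.e. $(t-1)(t-2)<0$, contradicting $t\le1$. So $3r<V$ and $u_i\ge V-3r>0$ for $i\ge2$.

**Step 4: an upper bound for $\mathcal R=\sum d_i/u_i$.** It will measure how negative a certain vector is. From $\frac1{V-3d}=\frac1V+\frac{3d}{V(V-3d)}$,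
$$V\mathcal R=1+3\sum\frac{d_i^2}{V-3d_i}\le1-3\Big[\frac{a^2}{3a-V}-\frac{r^2}{V-3r}\Big]=1-3\frac{\mathcal N}{\mathcal D},$$
where, with $ar=\frac12(t^2-V+1)$,
$$\mathcal N=V(a^2+r^2)-3ar(a+r)=V(V-1)-\tfrac32t^3+\tfrac32(V-1)t,$$
$$\mathcal D=(3a-V)(V-3r)=3Vt-9ar-V^2=3Vt-\tfrac92t^2+\tfrac92(V-1)-V^2>0 .$$
For fixed $V$ regard $F(t)=(6-V)\mathcal N-(2+V)\mathcal D$ as a polynomial in $t$. At $t=1$,
$$\mathcal N=V^2+\tfrac V2-3=(V+2)(V-\tfrac32),\qquad\mathcal D=-V^2+\tfrac{15}2V-9=(6-V)(V-\tfrac32),$$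
so $F(1)=0$. Next,
$$F'(t)=(6-V)\big(-\tfrac92t^2+\tfrac32(V-1)\big)-(2+V)(3V-9t)$$
is a concave quadratic in $t$ with maximum at $t^*=\frac{2+V}{6-V}$ and maximal value
$$\frac3{2(6-V)}\Big[3(2+V)^2+(V-1)(6-V)^2-2V(2+V)(6-V)\Big].$$
The three terms in the bracket are $3V^2+12V+12$, $V^3-13V^2+48V-36$ and $2V^3-8V^2-24V$. Their sum is $3V^3-18V^2+36V-24=3(V-2)^3$. So the maximal value is $\frac{9(V-2)^3}{2(6-V)}\le0$. Hence $F$ is nonincreasing and $F(t)\ge F(1)=0$ for $t\le1$, i.e. $\mathcal N/\mathcal D\ge\frac{2+V}{6-V}$. So $V\mathcal R\le1-\frac{3(2+V)}{6-V}=-\frac{4V}{6-V}$, and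
$$\mathcal R\le-\frac4{5-E}<0 .\tag{13}$$

**Step 5: Cauchy–Schwarz in an indefinite form.** Let $\langle z,w\rangle=\sum K_iz_iw_i$, where $K_1<0$ and $K_i>0$ for $i\ge2$: signature $(N-1,1)$. Let $g=(1/u_i)_i$ and $\mathbf 1=(1,\dots,1)$. Then
$$\langle g,z\rangle=\sum d_iz_i=0,\quad\langle g,g\rangle=\mathcal R<0,\quad\langle\mathbf 1,g\rangle=\sum d_i=1,\quad\langle\mathbf 1,\mathbf 1\rangle=1-2E .$$
Since $\langle g,g\rangle<0$, the form is positive definite on $g^\perp$, which contains $z$ and $\mathbf 1_\perp=\mathbf 1-\mathcal R^{-1}g$. Now $U=\langle\mathbf 1,z\rangle=\langle\mathbf 1_\perp,z\rangle$ and $\langle\mathbf 1_\perp,\mathbf 1_\perp\rangle=1-2E-\mathcal R^{-1}$, so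
$$U^2\le(1-2E-\mathcal R^{-1})\langle z,z\rangle\le\Big(1-2E+\frac{5-E}4\Big)\langle z,z\rangle=\frac{9(1-E)}4\langle z,z\rangle$$
by (13). This is (12).

**Step 6: the remaining case $\min u_i=0$.** Each $u_i=1+\sum_jd_j^2-3d_i$ is a polynomial that does not vanish identically on the simplex $\sum d_j=1$: near the vertex $d=(1,0,\dots,0)$, $u_1$ is near $-1$ and the others are near $2$, and similarly for the other vertices. So $d$ is a limit of admissible vectors with all $u_i\ne0$. Subtracting a small constant from $z$ restores $\sum d_iz_i=0$. Both sides of the inequality are continuous, so it persists. $\square$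

**Lemma 8.** Let $n\ge3$, $A>0$ a symmetric $n\times n$ matrix, $p\in\mathbb R^n$, $M=A-pp^T\in\Gamma_2$, $\mathcal T=(\operatorname{tr}M)I-M$. If $X$ is symmetric with $\operatorname{tr}(\mathcal TX)=0$, then
$$Q(X):=(\operatorname{tr}X)^2-|X|^2+2\operatorname{tr}(\mathcal TXA^{-1}X)\ge0 .$$

*Proof.* **Step 1: remove the direction of $p$ from $A^{-1}$.** Choose coordinates with $p$ parallel to $e_1$, and let $A'>0$ be the block of $A$ on $e_1^\perp$. It is also the block of $M$. By the Schur complement formula $A^{-1}\ge0\oplus A'^{-1}$. The matrix $\mathcal T$ is the derivative of $S_2$ at $M$, so $\mathcal T>0$ by (F1). Hence $Q(X)$ does not increase if $A^{-1}$ is replaced by $0\oplus A'^{-1}$. Write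
$$M=\begin{pmatrix}m_{11}&\beta^T\\\beta&A'\end{pmatrix},\quad X=\begin{pmatrix}x&\xi^T\\\xi&Y\end{pmatrix},\quad T=\operatorname{tr}A',\quad y=\operatorname{tr}Y,\quad c=\frac yT,$$
$$\bar Y=Y-cA',\qquad\Upsilon=\operatorname{tr}(\bar YA'^{-1}\bar Y)\ge0 .$$
Then $\operatorname{tr}\bar Y=0$ and $\operatorname{tr}(YA'^{-1}Y)=\Upsilon+c^2T$. Since $\mathcal T=\begin{pmatrix}T&-\beta^T\\-\beta&(m_{11}+T)I-A'\end{pmatrix}$, the constraint is
$$Tx=2\beta\cdot\xi-(m_{11}+T)y+\operatorname{tr}(A'Y),$$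
and the expression to be bounded below is
$$2xy+y^2-2|\xi|^2-|Y|^2+2T\xi^TA'^{-1}\xi-4\beta^TYA'^{-1}\xi+2(m_{11}+T)\operatorname{tr}(YA'^{-1}Y)-2\operatorname{tr}(A'YA'^{-1}Y).$$

**Step 2: eliminate $x$ and insert $Y=\bar Y+cA'$, $y=cT$.** The terms that change are
$$2xy=4c\,\beta\cdot\xi-2(m_{11}+T)c^2T+2c\operatorname{tr}(A'\bar Y)+2c^2|A'|^2,$$
$$-|Y|^2=-|\bar Y|^2-2c\operatorname{tr}(A'\bar Y)-c^2|A'|^2,\qquad-4\beta^TYA'^{-1}\xi=-4\beta^T\bar YA'^{-1}\xi-4c\,\beta\cdot\xi,$$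
$$2(m_{11}+T)\operatorname{tr}(YA'^{-1}Y)=2(m_{11}+T)(\Upsilon+c^2T),$$
$$-2\operatorname{tr}(A'YA'^{-1}Y)=-2\operatorname{tr}(A'\bar YA'^{-1}\bar Y)-4c\operatorname{tr}(A'\bar Y)-2c^2|A'|^2 .$$
Adding, the terms $c\,\beta\cdot\xi$ and $(m_{11}+T)c^2T$ cancel, and the expression becomes
$$2(m_{11}+T)\Upsilon+2\xi^T(TA'^{-1}-I)\xi-4\beta^T\bar YA'^{-1}\xi-|\bar Y|^2-2\operatorname{tr}(A'\bar YA'^{-1}\bar Y)-4c\operatorname{tr}(A'\bar Y)+c^2(T^2-|A'|^2).$$

**Step 3: use $S_2(M)>0$ to split.** From $S_2(M)=m_{11}T-|\beta|^2+S_2(A')>0$ and $2S_2(A')=T^2-|A'|^2$,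
$$m_{11}+T\ge\frac{|\beta|^2}T+\frac{T^2-S_2(A')}T=\frac{|\beta|^2}T+\frac{T^2+|A'|^2}{2T}.$$
So the expression is at least $2I_1+I_2$ with
$$I_1=\xi^T(TA'^{-1}-I)\xi-2\beta^T\bar YA'^{-1}\xi+\tfrac1T|\beta|^2\Upsilon,$$
$$I_2=\tfrac{T^2+|A'|^2}T\Upsilon-|\bar Y|^2-2\operatorname{tr}(A'\bar YA'^{-1}\bar Y)-4c\operatorname{tr}(A'\bar Y)+2c^2S_2(A').$$

**Step 4: $I_1\ge0$.** If $\beta=0$ this holds because $A'\le TI$. Otherwise let $\nu=\beta/|\beta|$ and $A'^{-1}\xi=|\beta|\zeta$. Dividing $I_1$ by $|\beta|^2/T$, we need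
$$\Upsilon\ge2T\,\zeta\cdot\bar Y\nu-T\,\zeta^T(TA'-A'^2)\zeta .\tag{14}$$
For any matrix $\Psi$, expanding $|A'^{-1/2}\bar Y-A'^{1/2}\Psi|^2\ge0$ gives $\Upsilon\ge2\operatorname{tr}(\Psi^T\bar Y)-\operatorname{tr}(\Psi^TA'\Psi)$. Choose
$$\Psi=w\nu^T-\varphi_0(I-\nu\nu^T)+\nu\varphi'^T,\quad w=(T-A')\zeta,\ \ \varphi=A'\zeta,\ \ \varphi_0=\varphi\cdot\nu,\ \ \varphi'=\varphi-\varphi_0\nu .$$
Because $\operatorname{tr}\bar Y=0$, the three terms of $\operatorname{tr}(\Psi^T\bar Y)$ are $w\cdot\bar Y\nu$, $\varphi_0\nu^T\bar Y\nu$ and $\varphi\cdot\bar Y\nu-\varphi_0\nu^T\bar Y\nu$. Their sum is $(w+\varphi)\cdot\bar Y\nu=T\zeta\cdot\bar Y\nu$. For the quadratic term use an orthonormal basis containing $\nu$: $\Psi\nu=w$ since $\varphi'\perp\nu$, and $\Psi e=-\varphi_0e+(\varphi'\cdot e)\nu$ for $e\perp\nu$. Summing $(\Psi e)^TA'(\Psi e)$,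
$$\operatorname{tr}(\Psi^TA'\Psi)=w^TA'w+\varphi_0^2(T-\nu^TA'\nu)-2\varphi_0\varphi'^TA'\nu+|\varphi'|^2\nu^TA'\nu .$$
On the other hand
$$\varphi^T(T-A')\varphi=\varphi_0^2(T-\nu^TA'\nu)-2\varphi_0\varphi'^TA'\nu+T|\varphi'|^2-\varphi'^TA'\varphi' .$$
Since $\varphi'\perp\nu$ and $A'>0$ has trace $T$, $\varphi'^TA'\varphi'+|\varphi'|^2\nu^TA'\nu\le T|\varphi'|^2$. Hence
$$\operatorname{tr}(\Psi^TA'\Psi)\le w^TA'w+\varphi^T(T-A')\varphi=\zeta^TA'(T-A')\big[(T-A')+A'\big]\zeta=T\zeta^T(TA'-A'^2)\zeta .$$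
This proves (14).

**Step 5: $I_2\ge0$.** Diagonalize $A'=\operatorname{diag}(d_1,\dots,d_{n-1})$. For $i<j$ the entry $\bar Y_{ij}$ contributes $\bar Y_{ij}^2\big(\frac1{d_i}+\frac1{d_j}\big)$ to $\Upsilon$, $2\bar Y_{ij}^2$ to $|\bar Y|^2$, $\bar Y_{ij}^2\big(\frac{d_i}{d_j}+\frac{d_j}{d_i}\big)$ to $\operatorname{tr}(A'\bar YA'^{-1}\bar Y)$, and nothing to $\operatorname{tr}(A'\bar Y)$. With $s=d_i+d_j\le T$ and $w=d_i^2+d_j^2\le|A'|^2$, its contribution to $I_2$ is $\frac{\bar Y_{ij}^2}{d_id_j}$ times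
$$\tfrac{T^2+|A'|^2}Ts-2d_id_j-2w\ \ge\ Ts+\tfrac{ws}T-s^2-w=(T-s)\Big(s-\frac wT\Big)\ge0,$$
because $2d_id_j=s^2-w$ and $w\le s^2\le sT$. For the diagonal part put $y_i=\bar Y_{ii}$, $\sum y_i=0$. Minimizing over $c$ (minimum at $c=\sum d_iy_i/S_2(A')$), we need
$$\frac{T^2+|A'|^2}T\sum\frac{y_i^2}{d_i}-3\sum y_i^2-\frac2{S_2(A')}\Big(\sum d_iy_i\Big)^2\ge0 .$$
This is homogeneous of degree $0$ in $d$, so let $T=1$. With $y_i=d_iz_i$, $|A'|^2=E$ and $2S_2(A')=1-E$ it is Lemma 7 with $N=n-1\ge2$. $\square$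

**Lemma 9.** Let $n\ge3$, $p\in\mathbb R^n$, $\lambda'>0$. The set $\mathcal C_2(p,\lambda')$ in (5) is convex.

*Proof.* Let $B_0,B_1\in\mathcal C_2(p,\lambda')$, $B_s=(1-s)B_0+sB_1$, and suppose $B_{\bar s}\notin\mathcal C_2(p,\lambda')$. Put $A_s=B_s^{-1}$, $M_s=A_s-pp^T$, $g(s)=S_2(M_s)$.

**Step 1: isolate the bad interval.** The condition $B_s\notin\mathcal C_2$, i.e. $M_s\in\Gamma_2$ and $g>\lambda'$, is open in $s$. Let $(s_0,s_1)\ni\bar s$ be the maximal interval on which it holds. At its ends $\operatorname{tr}M_s\ge0$ and $g\ge\lambda'>0$ by continuity, and $(\operatorname{tr}M_s)^2=|M_s|^2+2g>0$. So $\operatorname{tr}M_s>0$ and $M_s\in\Gamma_2$ there too. As $B_{s_0},B_{s_1}\in\mathcal C_2$, it follows that $g(s_0)=g(s_1)=\lambda'$.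

**Step 2: a differential inequality.** With $X=A_s'=-A_sB_s'A_s$ we have $A_s''=2A_sB_s'A_sB_s'A_s=2XA_s^{-1}X$. From $S_2(M)=\frac12((\operatorname{tr}M)^2-|M|^2)$,
$$g'=\operatorname{tr}(\mathcal TX),\qquad g''=(\operatorname{tr}X)^2-|X|^2+\operatorname{tr}(\mathcal TA_s'')=Q(X).$$
Write $X=X_0+\frac{g'}{|\mathcal T|^2}\mathcal T$ with $\operatorname{tr}(\mathcal TX_0)=0$. On the compact interval $[s_0,s_1]$ all quantities are bounded and $|\mathcal T|$ is bounded below, so Lemma 8 gives $g''\ge Q(X_0)-C|g'|\ge-C|g'|$.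

**Step 3: contradiction.** Let $s_*\in(s_0,s_1)$ be a maximum point of $g$, so $g'(s_*)=0$ and $g(s_*)>\lambda'$. Suppose $g'(s'')<0$ for some $s''\in(s_*,s_1]$. Let $s'$ be the last zero of $g'$ in $[s_*,s'']$. On $(s',s'']$ we have $g'<0$ and $g''\ge Cg'$, so $(e^{-Cs}g')'\ge0$, and $g'\ge0$ there, a contradiction. So $g$ is nondecreasing on $[s_*,s_1]$ and $\lambda'=g(s_1)\ge g(s_*)>\lambda'$, a contradiction. $\square$

## 10. The convex envelope for $k=2$

Let $\Omega$ be bounded and strictly convex with smooth boundary, $k=2$, $n\ge3$. Classically, such an $\Omega$ is convex and its Gauss map is a diffeomorphism onto $S^{n-1}$ (Hadamard). Let $u$ be an eigenfunction, $f=-u$, $v=-\log f$, $\lambda=\lambda_2(\Omega)$. Then $v\to+\infty$ at $\partial\Omega$, $v$ is bounded below, and $M_v:=D^2v-Dv\otimes Dv\in\Gamma_2$ satisfies $S_2(M_v)=\lambda$. Let $v^{**}\le v$ be the convex envelope; by Carathéodory's theorem in $\mathbb R^{n+1}$,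
$$v^{**}(x)=\inf\Big\{\sum_{i=1}^{n+2}\lambda_iv(x_i):\ \lambda_i\ge0,\ \sum\lambda_i=1,\ x_i\in\Omega,\ \sum\lambda_ix_i=x\Big\}.$$

**Lemma 10.** (i) The infimum is attained. (ii) If it is attained at $(\lambda_i,x_i)$, with only indices $\lambda_i>0$ kept, and $p$ is a subgradient of $v^{**}$ at $x$, then
$$v(x_i)=v^{**}(x)+p\cdot(x_i-x),\qquad Dv(x_i)=p,\qquad A_i:=D^2v(x_i)\ge0 .\tag{15}$$
(iii) $v^{**}\in C^{1,1}_{loc}(\Omega)$; in particular $p=Dv^{**}(x)$.

*Proof.* (i) Take a minimizing sequence and pass to subsequences so that all $x_i,\lambda_i$ converge. If $x_i\to\partial\Omega$ then $v(x_i)\to\infty$. The sum is bounded and $v$ is bounded below, so $\lambda_i\to0$, and $\liminf\lambda_iv(x_i)\ge0$. Dropping these indices in the limit leaves an admissible combination with value at most the infimum.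

(ii) We have $v(x_i)\ge v^{**}(x_i)\ge v^{**}(x)+p\cdot(x_i-x)$. Averaging with weights $\lambda_i$ gives equality, so equality holds for each $i$. The affine function $v^{**}(x)+p\cdot(\,\cdot-x)\le v^{**}\le v$ touches $v$ from below at each $x_i$, which gives (15).

(iii) Let $x$ range over a compact set. Convex functions are locally Lipschitz, so $p$ is bounded, and (15) gives $v(x_i)\le C$; so the $x_i$ stay in a compact subset of $\Omega$. Shifting all points by a small $h$,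
$$v^{**}(x)+p\cdot h\le v^{**}(x+h)\le\sum\lambda_iv(x_i+h)\le v^{**}(x)+p\cdot h+C|h|^2 .\tag{16}$$
So $v^{**}$ is differentiable with gradient $p$. To see that the gradient is Lipschitz, let $x'=x+\delta$ with gradient $p'$, and $|h|=|\delta|$ small. Then
$$v^{**}(x)+p\cdot\delta+p'\cdot h\le v^{**}(x')+p'\cdot h\le v^{**}(x+\delta+h)\le v^{**}(x)+p\cdot(\delta+h)+4C|\delta|^2,$$
so $(p'-p)\cdot h\le4C|\delta|^2$. Choosing $h$ in the direction of $p'-p$ gives $|p'-p|\le4C|\delta|$. $\square$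

By Rademacher's theorem $v^{**}$ is twice differentiable a.e.; at such points put $M_*:=D^2v^{**}-Dv^{**}\otimes Dv^{**}$.

**Lemma 11 (the envelope is on the right side of the equation).** At every point where $v^{**}$ is twice differentiable, $M_*\notin\Gamma_2$ or $S_2(M_*)\le\lambda$.

*Proof.* Let $A_*=D^2v^{**}(x)$, with $x_i,\lambda_i,p,A_i$ as in (15). If $\sum\lambda_ih_i=h$, then $v^{**}(x+\theta h)\le\sum\lambda_iv(x_i+\theta h_i)$. The terms of order $0$ and $1$ in $\theta$ agree on both sides, so $h^TA_*h\le\sum\lambda_ih_i^TA_ih_i$. For $\varepsilon>0$ let $A_i^\varepsilon=A_i+\varepsilon I$ and $A^\varepsilon=\big(\sum\lambda_l(A_l^\varepsilon)^{-1}\big)^{-1}$, and take $h_i=(A_i^\varepsilon)^{-1}A^\varepsilon h$. Then $\sum\lambda_ih_i=h$ and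
$$h^TA_*h\le\sum\lambda_ih_i^TA_i^\varepsilon h_i=h^TA^\varepsilon\Big(\sum\lambda_i(A_i^\varepsilon)^{-1}\Big)A^\varepsilon h=h^TA^\varepsilon h ,$$
so $A_*\le A^\varepsilon$. Let $\lambda_\varepsilon=\max_iS_2(A_i^\varepsilon-pp^T)$. Since $Dv(x_i)=p$, $S_2(A_i-pp^T)=\lambda$, so $\lambda_\varepsilon\to\lambda$ as $\varepsilon\to0$, and $\lambda_\varepsilon\ge\lambda>0$ by (F1). All $(A_i^\varepsilon)^{-1}$ are in $\mathcal C_2(p,\lambda_\varepsilon)$, hence by Lemma 9 so is $(A^\varepsilon)^{-1}$: $A^\varepsilon-pp^T\notin\Gamma_2$ or $S_2(A^\varepsilon-pp^T)\le\lambda_\varepsilon$. If $M_*=A_*-pp^T\in\Gamma_2$, then by (F1) $A^\varepsilon-pp^T=M_*+(A^\varepsilon-A_*)\in\Gamma_2$ and $S_2(M_*)\le S_2(A^\varepsilon-pp^T)\le\lambda_\varepsilon$. Let $\varepsilon\to0$. $\square$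

**Lemma 12 (no gap at the boundary).** $v-v^{**}\to0$ at $\partial\Omega$.

*Proof.* **Step 1: $|p|\to\infty$.** Let $d=\operatorname{dist}(\cdot,\partial\Omega)$, a concave function since $\Omega$ is convex. As $f\in C^{1,1}(\overline\Omega)$ is positive and superharmonic, Hopf's lemma gives $|Df|\ge2c_0>0$ on $\partial\Omega$ and $C^{-1}d\le f\le Cd$. The function $-\log(Cd)$ is convex and $\le v$, so $v^{**}\ge-\log(Cd)\to\infty$ at $\partial\Omega$. Let $x\to\partial\Omega$ with $x_i,\lambda_i,p$ as in (15). For fixed $x_c\in\Omega$, $p\cdot(x-x_c)\ge v^{**}(x)-v^{**}(x_c)\to\infty$, so $|p|\to\infty$.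

**Step 2: the points $x_i$ are close to each other.** By (15), $Df(x_i)=-f(x_i)p$. So $f(x_i)\le C/|p|$ and $d(x_i)\le C/|p|$. As $Df$ is Lipschitz on $\overline\Omega$, $|Df(x_i)|\ge c_0$ for $|p|$ large. All the directions coincide: $Df(x_i)/|Df(x_i)|=-p/|p|=:\epsilon$. Let $\hat x_i\in\partial\Omega$ be a nearest boundary point, and $\nu$ the inner normal; there $Df=|Df|\nu$. The Lipschitz bound gives $|\epsilon-\nu(\hat x_i)|\le C/|p|$. The inverse of the Gauss map is Lipschitz, so $|\hat x_i-\nu^{-1}(\epsilon)|\le C/|p|$, and with $|x_i-\hat x_i|=d(x_i)$ we get $|x_i-x_l|\le C/|p|$.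

**Step 3: the values are close.** We have $f(x_i)=|Df(x_i)|/|p|\ge c_0/|p|$ and
$$|f(x_i)-f(x_l)|=\frac{\big||Df(x_i)|-|Df(x_l)|\big|}{|p|}\le\frac C{|p|^2},\qquad\text{so}\quad|v(x_i)-v(x_l)|\le\frac C{|p|} .$$
Since $x=\sum\lambda_ix_i$, $|x_i-x|\le C/|p|$ and $f\in C^{1,1}$, Taylor's formula at $x$ gives $|f(x)-\sum\lambda_if(x_i)|\le C\max_i|x_i-x|^2\le C|p|^{-2}$. So $|f(x)-f(x_1)|\le C|p|^{-2}$, and for $|p|$ large $f(x)\ge\frac{c_0}{2|p|}$ and $|v(x)-v(x_1)|\le C/|p|$. Finally $v^{**}(x)=\sum\lambda_iv(x_i)=v(x_1)+O(1/|p|)$. Hence $v(x)-v^{**}(x)=O(1/|p|)\to0$. $\square$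

## 11. A maximum principle closes the gap between $v$ and $v^{**}$

Suppose $s:=\sup(v-v^{**})>0$. By Lemma 12, $Z=\{v-v^{**}=s\}$ is a nonempty compact subset of $\Omega$. Let $x_0\in Z$, let $B\subset\Omega$ be a closed ball centered at $x_0$, and $w=v^{**}-v+s$. Then $w\ge0$, $w(x_0)=0$ and $w\in W^{2,\infty}(B)$. On $B$ the matrix $M_v$ takes values in a compact set $\mathcal K\subset\Gamma_2\cap\{S_2=\lambda\}$. Let $\Delta=M_*-M_v$, which is bounded and defined a.e., and let $\Delta=\Delta^+-\Delta^-$ be its decomposition into positive and negative parts.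

**Step 1: there is $C\ge1$ with $\operatorname{tr}\Delta^+\le C\operatorname{tr}\Delta^-$ a.e. in $B$.** This turns the one-sided information of Lemma 11 into a linear statement. Let $\delta>0$ be such that the closed $\delta$-neighborhood of $\mathcal K$ lies in $\Gamma_2$. Where $\operatorname{tr}\Delta^-\ge\delta$, the claim holds because $\Delta$ is bounded. Where $\operatorname{tr}\Delta^-<\delta$, $|\Delta^-|\le\operatorname{tr}\Delta^-$ shows that $\widetilde M:=M_v-\Delta^-$ is in this neighborhood. So $M_*=\widetilde M+\Delta^+\in\Gamma_2$ by (F1), and Lemma 11 gives $S_2(M_*)\le\lambda$. But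
$$S_2(\widetilde M+\Delta^+)=S_2(\widetilde M)+\operatorname{tr}\big(((\operatorname{tr}\widetilde M)I-\widetilde M)\Delta^+\big)+S_2(\Delta^+)\ge\lambda-C'\operatorname{tr}\Delta^-+c'\operatorname{tr}\Delta^+ .$$
Here $S_2$ is Lipschitz on the compact neighborhood, $(\operatorname{tr}\widetilde M)I-\widetilde M\ge c'I$ with $c'>0$ by (F1) and compactness, and $S_2(\Delta^+)\ge0$. So $c'\operatorname{tr}\Delta^+\le C'\operatorname{tr}\Delta^-$.

**Step 2: a linear elliptic inequality for $w$.** Let $a=I+(C-1)\chi_{(-\infty,0)}(\Delta)$ in the sense of spectral calculus. It is measurable, being the pointwise limit of the continuous functions $I+(C-1)\min(1,j\Delta^-)$ of $\Delta$ as $j\to\infty$, and $I\le a\le CI$. Moreover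
$$\operatorname{tr}(a\Delta)=\operatorname{tr}\Delta^+-C\operatorname{tr}\Delta^-\le0\quad\text{a.e.}$$
Since $Dv^{**}=Dv+Dw$, $\Delta=D^2w-(Dw\otimes Dv+Dv\otimes Dw+Dw\otimes Dw)$. Hence $a^{ij}w_{ij}-b^iw_i\le0$ a.e. in $B$, with $b=2a\,Dv+a\,Dw$ bounded and measurable.

**Step 3: conclusion.** $w$ attains its minimum $0$ at the interior point $x_0$. By the strong maximum principle for $W^{2,n}_{loc}$ functions (Gilbarg–Trudinger, Thm 9.6), $w$ is constant, so $w\equiv0$ in $B$. Hence $Z$ is open. It is also closed in the connected set $\Omega$, so $Z=\Omega$, which contradicts the compactness of $Z$. Therefore $s=0$, $v=v^{**}$ is convex, and $u$ is log-convex. This proves Theorem 2. $\blacksquare$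

The Corollary follows: for $k=1$ log-convexity is the known result, for $k\in\{2,n\}$ it is Theorem 2, and every remaining $k$ satisfies $3\le k\le n-1$, where Theorem 1 gives a strictly convex domain with smooth boundary on which no eigenfunction is log-convex.
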